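\title{Automorphisms of projective modules over $A[X]$\\ that do not lift from $X=0$}


\begin{abstract}
Let $A$ be a commutative noetherian ring of finite dimension and $P$ a finitely generated projective $A[X]$-module. Bhatwadekar and Mandal asked whether every automorphism of the $A$-module $P/XP$ lifts to an automorphism of $P$. We show that the answer is no. For every $d\ge 2$ there is a noetherian domain $A$ of dimension $d$ and a projective $A[X]$-module $P$ of rank $2$, with $P/XP$ free, for which some automorphism $\mathrm{diag}(u,1)$, $u\in A^*$, does not lift. For $d\le 1$ all automorphisms lift. The examples live in characteristic $2$. The obstruction is a homomorphism on the symplectic groups of a cuspidal curve over a field $K$, with values in $K\otimes_{K^2}K$, where $K^2$ is the subfield of squares; it comes from trivializing a $2$-cocycle on $\mathrm{Sp}_{2n}(K[s])$.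
\end{abstract}

\section{The question and the answer}

Let $A$ be a commutative noetherian ring of dimension $d<\infty$, let $R=A[X]$, and let $P$ be a finitely generated projective $R$-module. We think of $P$ as a family of modules along a line. Its fiber over $X=0$ is the projective $A$-module $P/XP$, and reduction modulo $X$ is a homomorphism
\begin{equation}\label{eq:map}
\operatorname{Aut}_R(P)\longrightarrow \operatorname{Aut}_A(P/XP).
\end{equation}
Can every automorphism of the fiber be spread out along the line? That is, is \eqref{eq:map} surjective? This is Conjecture~7.3.1 (Bhatwadekar--Mandal) of \cite{ProjCI}. It is posed there as an open question without any hypothesis on the rank of $P$, and a partial answer is recorded: \eqref{eq:map} is surjective if $P$ has rank at least $d+1$ at every prime of $R$.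

In two simple cases the answer is yes. If $P$ is extended from $A$, say $P=Q\otimes_AR$, then $P/XP=Q$ and an automorphism $\varphi$ of $Q$ lifts to $\varphi\otimes1$. If $P$ has rank $1$, then $\operatorname{Aut}_R(P)=R^*$, $\operatorname{Aut}_A(P/XP)=A^*$, and $R^*\supset A^*$ maps onto $A^*$. So one has to look at modules of rank at least $2$ that are not extended from $A$. There the answer turns out to be no.

\medskip
\noindent\textbf{The example.} Let $k$ be a field of characteristic $2$ and $b\in k\setminus k^2$, where $k^2$ is the subfield of squares. Put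
\[
B=k[x,y],\quad h=y^2+x^3,\quad D=B/hB,\quad C=k[x]\subset D,
\]
\[
A=\{F\in B:\ F\bmod h\in C\}=k[x]+h\,k[x,y].
\]
With $p=xX^2+yX^3$ let
\begin{equation}\label{eq:alpha}
\alpha=\begin{pmatrix}1+(1+b^{-1})x^2X^4 & (1+b)\,p\,(1+xX^2)\\ (1+b^{-1})\,p & 1+(1+b)x^2X^4\end{pmatrix}\in M_2(D[X]),
\end{equation}
and let
\begin{equation}\label{eq:P}
P=\{(v,w)\in B[X]^2\times C[X]^2:\ \bar v=\alpha w\ \text{ in } D[X]^2\},
\end{equation}
where the bar denotes reduction modulo $h$. Since $y^2=h+x^3$, we have $k[x,y]=k[x,h]\oplus y\,k[x,h]$, hence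
\[
A=k[x,h]\oplus \eta\,k[x,h],\qquad \eta=hy,\qquad A\cong k[x,h,\eta]/(\eta^2+h^3+x^3h^2).
\]
So $A$ is a noetherian domain, finite over $k[x,h]$, of dimension $2$, and $A^*=B^*=k^*$.

\begin{theorem}\label{thm:main}
$P$ is a projective $A[X]$-module of rank $2$ and $P/XP\cong A^2$. Every automorphism of $P$ induces on $P/XP=A^2$ a matrix with determinant in $k^2(b)^*$. So for every $u\in k^*\setminus k^2(b)$ the automorphism $\mathrm{diag}(u,1)$ of $P/XP$ does not lift to $P$. Such $u$ exists, for example, for $k=\mathbb F_2(b,u)$ with indeterminates $b,u$.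
\end{theorem}

In particular, if $k\ne k^2(b)$, then $P$ is not extended from $A$.

\begin{theorem}\label{thm:dim}
\begin{enumerate}
\item[(a)] If $\dim A\le1$, then \eqref{eq:map} is surjective for all finitely generated projective $A[X]$-modules $P$.
\item[(b)] For every $d\ge2$ there are a noetherian domain $A$ of dimension $d$ and a projective $A[X]$-module $P$ of rank $2$ for which \eqref{eq:map} is not surjective. So surjectivity holds for all $A$ of dimension $d$ and all $P$ exactly when $d\le 1$, and for $d=2$ the bound ``rank $\ge d+1$'' cannot be relaxed to ``rank $\ge d$''.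
\item[(c)] The image of \eqref{eq:map} can have infinite index.
\item[(d)] There is a noetherian domain $A$ of finite type over $\mathbb F_2$, of dimension $4$, and a projective $A[X]$-module $P$ of rank $2$ for which \eqref{eq:map} is not surjective.
\end{enumerate}
\end{theorem}

Part (a) uses the partial answer recorded in \cite{ProjCI}.

\medskip
\noindent\textbf{How the proof goes.} The module $P$ is glued from free modules over $B[X]$ and $C[X]$ along $D[X]$. A lift of $\mathrm{diag}(u,1)$ turns into a factorization of a matrix in $\mathrm{SL}_2(D[X])$ (Section~\ref{sec:glue}). To exclude it we want a homomorphism $\theta$ on $\mathrm{SL}_2(D[X])$ that kills everything coming from $B[X]$ and $C[X]$ but is changed by conjugation with $\mathrm{diag}(u,1)$. Section~\ref{sec:alpha} explains where $\alpha$ comes from. In characteristic $2$ a symplectic matrix need not preserve the standard quadratic form, and its failure to do so is a crossed homomorphism $c$ (Section~\ref{sec:c}). The constant and the linear term of $c$ over $K[s]$, where $K=k(X)$, have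 a cup product $z$ (Section~\ref{sec:z}). It is a $2$-cocycle, and it is trivial on $\mathrm{Sp}_{2n}(K[s])$: $z$ is the coboundary of some $\theta$. This follows from a theorem of Soul\'e that describes $\mathrm{Sp}_{2n}(K[s])$ as an amalgam; we first treat $\mathrm{SL}_2$, where everything is explicit (Section~\ref{sec:triv}). Over the cusp $K[s^2,s^3]$ linear terms are absent, so there $z=0$ and $\theta$ is the homomorphism we want (Sections~\ref{sec:theta}--\ref{sec:end}). Section~\ref{sec:dim} proves Theorem~\ref{thm:dim}.

\section{What a lift would mean}\label{sec:glue}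

By definition $A=B\times_DC$, hence $A[X]=B[X]\times_{D[X]}C[X]$, and $B[X]\to D[X]$ is surjective. In this situation Milnor patching \cite{Milnor} applies: for $\alpha\in\mathrm{GL}_2(D[X])$ the $A[X]$-module $P$ of \eqref{eq:P} is finitely generated projective, and its two projections induce isomorphisms $B[X]\otimes P=B[X]^2$ and $C[X]\otimes P=C[X]^2$. In this section we use only that
\[
\alpha\in\mathrm{SL}_2(D[X])\qquad\text{and}\qquad \alpha|_{X=0}=1.
\]
For \eqref{eq:alpha} the second property is visible; the first is proved in Section~\ref{sec:alpha}.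

\begin{lemma}\label{lem:glue}
$P$ is projective of rank $2$, evaluation at $X=0$ identifies $P/XP$ with $A^2$, and
\[
\operatorname{Aut}(P)=\{(\beta,\gamma)\in \mathrm{GL}_2(B[X])\times \mathrm{GL}_2(C[X]):\ \bar\beta=\alpha\gamma\alpha^{-1}\}.
\]
The pair $(\beta,\gamma)$ induces on $P/XP=A^2$ the matrix $M\in\mathrm{GL}_2(A)$ whose image in $\mathrm{GL}_2(B)$ is $\beta(0)$. Moreover $\det\beta=\det\gamma=\det M\in k^*$.
\end{lemma}

\begin{proof}
The rank is $2$ because $A[X]$ is a domain and $B[X]\otimes P$ is free of rank $2$. An endomorphism of $P$ induces matrices $\beta,\gamma$ by base change, and $P\subset B[X]^2\times C[X]^2$ shows that they determine it. A pair of matrices $(\beta,\gamma)$ maps $P$ to itself exactly when $\bar\beta\alpha w=\alpha\gamma w$ for all $(v,w)\in P$. Since $B[X]\to D[X]$ is surjective, every $w\in C[X]^2$ occurs here, so the condition is $\bar\beta\alpha=\alpha\gamma$. This describes $\operatorname{Aut}(P)$.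

Since $\alpha(0)=1$, evaluation at $X=0$ maps $P$ to $\{(v_0,w_0)\in B^2\times C^2:\bar v_0=w_0\}=A^2$. Its kernel is $XP$: if $v=Xv_1$ and $w=Xw_1$, then $X(\bar v_1-\alpha w_1)=0$, so $\bar v_1=\alpha w_1$, because $X$ is a nonzerodivisor on $D[X]$. It is onto: given $(v_0,w_0)$, put $w=w_0$, lift $\alpha w_0-w_0\in XD[X]^2$ coefficientwise to $\ell\in XB[X]^2$, and put $v=v_0+\ell$; then $\bar v=\alpha w$. So $P/XP=A^2$, with the stated action. Finally $\det\beta\in B[X]^*=k^*$ is constant, so it equals $\det\beta(0)=\det M$, and $\det\gamma=\det\bar\beta$ in $D[X]$.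
\end{proof}

For a unit $a$ put $\delta_a=\mathrm{diag}(a,1)$ and ${}^ag=\delta_ag\,\delta_a^{-1}$ for a $2\times2$ matrix $g$. Let $(\beta,\gamma)\in\operatorname{Aut}(P)$ have determinant $u$, and put $\beta'=\beta\delta_u^{-1}\in\mathrm{SL}_2(B[X])$, $\gamma'=\gamma\delta_u^{-1}\in\mathrm{SL}_2(C[X])$. Then $\bar\beta'=\alpha\gamma'\delta_u\alpha^{-1}\delta_u^{-1}$, that is,
\begin{equation}\label{eq:lift}
\bar\beta'=\alpha\,\gamma'\,({}^u\alpha)^{-1}\quad\text{in }\mathrm{SL}_2(D[X]).
\end{equation}

From now on let
\[
K=k(X),\qquad D_K=K[s^2,s^3]\subset K[s].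
\]
We embed $D$ in $k[s]$ by $x=s^2$, $y=s^3$. Then $B[X]\subset K[x,y]$, $C[X]\subset K[x]$ and $D[X]\subset D_K$ compatibly, so \eqref{eq:lift} may be read in $\mathrm{SL}_2(D_K)$. The following principle is immediate from \eqref{eq:lift}.

\begin{lemma}\label{lem:obstruction}
Let $\theta:\mathrm{SL}_2(D_K)\to V$ be a homomorphism to an abelian group that vanishes on the images of $\mathrm{SL}_2(K[x,y])$ and $\mathrm{SL}_2(K[x])$. If some automorphism of $P$ has determinant $u$, then $\theta({}^u\alpha)=\theta(\alpha)$.
\end{lemma}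

So we need a $\theta$ that is not invariant under conjugation by $\delta_u$. This excludes determinant-like invariants: a homomorphism that extends to an abelian-valued homomorphism on some $\mathrm{GL}_n(D_K)$ cannot distinguish $\alpha$ from its conjugate ${}^u\alpha$. But $\mathrm{SL}_2=\mathrm{Sp}_2$, and in the symplectic world $\delta_u$ is only a similitude, not an element of the group. We therefore use the symplectic groups $\mathrm{Sp}_{2n}$. They also help with the other requirement, vanishing on $\mathrm{SL}_2(K[x,y])$, because after enlarging $\mathrm{SL}_2$ to $\mathrm{Sp}_{2n}$ with $n\ge2$ all matrices over $K[x,y]$ become products of elementary ones (Fact~\ref{fact:kopeiko}).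

\section{Where $\alpha$ comes from}\label{sec:alpha}

Since $k[s^2,s^3]=k\oplus s^2k[s]$, a matrix over $k[s,X]$ that is congruent to $1$ modulo $s^2$ has entries in $D[X]$. Here is a way to produce such matrices. Suppose $H\in\mathrm{SL}_2(k[s,X])$ is congruent modulo $s^2$ to a \emph{scalar} matrix. Then ${}^bH\equiv H$ modulo $s^2$, so $H\cdot({}^bH)^{-1}\equiv1$ modulo $s^2$. The scalar matrix $\mathrm{diag}(r,r)$ has determinant $1$ modulo $s^2$ if $r^2\equiv1$, and in characteristic $2$ this holds for
\[
r=1+sX,\qquad r^2=1+m,\qquad m=s^2X^2 .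
\]
Modulo $s^2$ we then have $\mathrm{diag}(r,r)=\mathrm{diag}(r,r^{-1})$, and we lift this matrix to $\mathrm{SL}_2(k[s,X])$ by writing it as a product of elementary matrices. Let $e_{12}(t),e_{21}(t)$ be the elementary matrices and put
\[
E=e_{12}(r),\quad E'=e_{21}(r),\quad S=e_{12}(1)e_{21}(1)e_{12}(1)=\begin{pmatrix}0&1\\1&0\end{pmatrix},\quad H=EE'ES .
\]
Then
\[
EE'=\begin{pmatrix}1+r^2&r\\r&1\end{pmatrix},\qquad
EE'E=\begin{pmatrix}1+r^2&r^3\\r&1+r^2\end{pmatrix},\qquad
H=\begin{pmatrix}r^3&m\\m&r\end{pmatrix},
\]
and indeed $H\equiv\mathrm{diag}(r,r)$ modulo $s^2$.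

\begin{lemma}\label{lem:alpha}
The matrix \eqref{eq:alpha} is $\alpha=H\cdot({}^bH)^{-1}$. In particular $\alpha\in\mathrm{SL}_2(D[X])$.
\end{lemma}

\begin{proof}
As $\det{}^bH=1$ and the characteristic is $2$,
\[
H({}^bH)^{-1}=\begin{pmatrix}r^3&m\\m&r\end{pmatrix}\begin{pmatrix}r&bm\\b^{-1}m&r^3\end{pmatrix}
=\begin{pmatrix}r^4+b^{-1}m^2&(1+b)mr^3\\(1+b^{-1})mr&r^4+bm^2\end{pmatrix}.
\]
Now $r^4=1+m^2$ and $m^2=x^2X^4$, while $mr=s^2X^2+s^3X^3=p$ and $mr^3=p\,r^2=p(1+xX^2)$.
\end{proof}

Note that $H$ itself is not defined over $D_K$. The invariant $\theta$ will be defined on the larger group over $K[s]$, where $\theta(H)$ can be computed; the relation $H=\alpha\cdot{}^bH$ then gives $\theta(\alpha)$.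

\section{A crossed homomorphism in characteristic $2$}\label{sec:c}

Let $R$ be a commutative ring of characteristic $2$. Let $R^{2n}$ have the basis $e_1,\dots,e_n,f_1,\dots,f_n$, write $v=\sum_i(v_ie_i+v_i^*f_i)$, and put
\[
q(v)=\sum_iv_iv_i^*,\qquad \omega(v,w)=q(v+w)+q(v)+q(w)=\sum_i(v_iw_i^*+v_i^*w_i).
\]
$\mathrm{Sp}_{2n}(R)$ is the group of matrices preserving $\omega$. We embed $\mathrm{SL}_2=\mathrm{Sp}_2$ in $\mathrm{Sp}_{2n}$ by its action on $\langle e_1,f_1\rangle$, with the other basis vectors fixed. Give $e_i$ the weight $\varepsilon_i$ and $f_i$ the weight $-\varepsilon_i$. For a root $\rho\in\{\pm\varepsilon_i\pm\varepsilon_j\ (i\ne j),\ \pm2\varepsilon_i\}$ and $t\in R$ the root element $e_\rho(t)$ is the symplectic matrix with diagonal entries $1$ and entry $t$ in each off-diagonal position whose row weight minus column weight is $\rho$; all other entries are $0$ (there are no signs in characteristic $2$). For instance $e_{2\varepsilon_i}(t)$ maps $f_i$ to $f_i+te_i$, and $e_{\varepsilon_i-\varepsilon_j}(t)$ maps $e_j$ to $e_j+te_i$ and $f_i$ to $f_i+tf_j$. So $e_{12}(t)=e_{2\varepsilon_1}(t)$ and $e_{21}(t)=e_{-2\varepsilon_1}(t)$. Let $\mathrm{ESp}_{2n}(R)\subset\mathrm{Sp}_{2n}(R)$ be the subgroup generated by all root elements. By a symplectic permutation matrix we mean a permutation matrix that permutes the pairs $\{e_i,f_i\}$; such a matrix preserves $q$, hence $\omega$.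

A symplectic matrix need not preserve $q$; we measure by how much it fails. For $g\in\mathrm{Sp}_{2n}(R)$ the quadratic form $q\circ g^{-1}+q$ has polar form $\omega\circ g^{-1}+\omega=0$, so it has no mixed terms and is a linear combination of the squares of the coordinates. Let $(\cdot)^{[2]}$ denote squaring all entries of a vector or a matrix. In characteristic $2$ this is compatible with products: $(gv)^{[2]}=g^{[2]}v^{[2]}$, and $g\mapsto g^{[2]}$ is a homomorphism $\mathrm{Sp}_{2n}(R)\to\mathrm{Sp}_{2n}(R)$. Hence there is a unique $c(g)\in R^{2n}$ with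
\begin{equation}\label{eq:defc}
q(g^{-1}v)+q(v)=\omega\big(c(g),v^{[2]}\big)\qquad\text{for all }v\in R^{2n}.
\end{equation}
By construction $c$ is natural in $R$, and for $g\in\mathrm{SL}_2(R)\subset\mathrm{Sp}_{2n}(R)$ the vector $c(g)$ lies in $\langle e_1,f_1\rangle$ and does not depend on $n$.

For $a\in R^*$ let $\tau_a=\mathrm{diag}(a,\dots,a,1,\dots,1)$, with $a$ on the $e_i$ and $1$ on the $f_i$, and put ${}^ag=\tau_ag\tau_a^{-1}$ for $g\in\mathrm{Sp}_{2n}(R)$. On $\mathrm{SL}_2$ this is the earlier ${}^ag$.

\begin{lemma}\label{lem:c}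
\begin{enumerate}
\item[(a)] $c(gg')=c(g)+g^{[2]}c(g')$.
\item[(b)] If $q\circ g=q$, then $c(g)=0$. This covers diagonal symplectic matrices, the symplectic permutation matrices (among them $S$), and $e_\rho(t)$ for short roots $\rho=\pm\varepsilon_i\pm\varepsilon_j$, $i\ne j$.
\item[(c)] $c(e_{2\varepsilon_i}(t))=te_i$ and $c(e_{-2\varepsilon_i}(t))=tf_i$.
\item[(d)] $c({}^ag)=a^{-1}\tau_a^{[2]}c(g)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We insert $q(g^{-1}v)$ twice:
\[
q(g'^{-1}g^{-1}v)+q(v)=\omega\big(c(g'),(g^{-1}v)^{[2]}\big)+\omega\big(c(g),v^{[2]}\big)=\omega\big(g^{[2]}c(g')+c(g),v^{[2]}\big),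
\]
since $g^{[2]}$ preserves $\omega$. Evaluate at the basis vectors.

(b) The first statement is clear from \eqref{eq:defc}. Diagonal symplectic matrices multiply $v_i$ and $v_i^*$ by inverse scalars, and symplectic permutation matrices permute the products $v_iv_i^*$. For a short root, $e_\rho(t)$ changes $q$ by the same term twice: $e_{\varepsilon_i-\varepsilon_j}(t)$ adds $tv_j$ to $v_i$ and $tv_i^*$ to $v_j^*$, which changes $q$ by $tv_jv_i^*+v_jtv_i^*=0$; the other short roots are obtained from this one by exchanging $e_i$ with $f_i$ or $e_j$ with $f_j$ or both.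

(c) The matrix $g=e_{2\varepsilon_i}(t)=g^{-1}$ replaces $v_i$ by $v_i+tv_i^*$, so $q(g^{-1}v)+q(v)=t(v_i^*)^2=\omega(te_i,v^{[2]})$. Exchange $e_i$ and $f_i$ for the other formula.

(d) We have $q\circ\tau_a=aq$, and $\tau_a^{[2]}$ multiplies $\omega$ by $a^2$. Therefore
\[
q(\tau_ag^{-1}\tau_a^{-1}v)+q(v)=a\,\omega\big(c(g),(\tau_a^{[2]})^{-1}v^{[2]}\big)=a\cdot a^{-2}\,\omega\big(\tau_a^{[2]}c(g),v^{[2]}\big).\qedhere
\]
\end{proof}

\section{A cocycle on $\mathrm{Sp}_{2n}(K[s])$}\label{sec:z}

Let $K^2$ be the subfield of squares of $K$, let $G=\mathrm{Sp}_{2n}(K[s])$, and write $c(g)=\sum_ic_i(g)s^i$ with $c_i(g)\in K^{2n}$. The entries of $g^{[2]}$ lie in $K^2[s^2]$, so $g^{[2]}\equiv g(0)^{[2]}$ modulo $s^2$. Lemma~\ref{lem:c}(a) gives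
\begin{equation}\label{eq:ci}
c_i(gg')=c_i(g)+g(0)^{[2]}c_i(g')\qquad(i=0,1).
\end{equation}
So the constant term $c_0$ and the linear term $c_1$ are crossed homomorphisms for one and the same action, and this action is through matrices over the small field $K^2$. On $\mathrm{Sp}_{2n}(D_K)$ the linear term vanishes, as elements of $D_K$ have no linear term. By themselves $c_0$ and $c_1$ do not give the invariant we want: they are not homomorphisms, and $c_0$ does not vanish on root elements. We pair them with each other.

Let $T=K\otimes_{K^2}K$ and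
\[
\Omega(v,w)=\sum_i\big(v_i\otimes w_i^*+v_i^*\otimes w_i\big)\in T\qquad(v,w\in K^{2n}).
\]
This is the form $\omega$ on vectors with entries in $K^2$, with scalars extended to $K$ separately in each argument: $\Omega$ is biadditive and $\Omega(\lambda v,\mu w)=(\lambda\otimes\mu)\,\omega(v,w)$ for $\lambda,\mu\in K$ if $v,w$ have entries in $K^2$. Hence $\Omega(Mv,Mw)=\Omega(v,w)$ for $M\in\mathrm{Sp}_{2n}(K^2)$ and all $v,w\in K^{2n}$. Put
\[
z(g,g')=\Omega\big(c_1(g),\,g(0)^{[2]}c_0(g')\big)\in T .
\]

\begin{lemma}\label{lem:z}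
$z$ is a normalized $2$-cocycle on $G$ with values in the trivial $G$-module $T$:
\[
z(g,g')+z(gg',g'')=z(g,g'g'')+z(g',g'').
\]
Moreover $z(g,\cdot)=0$ if $c_1(g)=0$, and $z(\cdot,g')=0$ if $c_0(g')=0$.
\end{lemma}

\begin{proof}
The last two statements are clear from the definition, and they give the normalization, as $c(1)=0$. By \eqref{eq:ci} and the invariance of $\Omega$ under $g(0)^{[2]}$,
\[
z(gg',g'')=\Omega\big(c_1(g),(gg')(0)^{[2]}c_0(g'')\big)+z(g',g''),
\]
\[
z(g,g'g'')=z(g,g')+\Omega\big(c_1(g),(gg')(0)^{[2]}c_0(g'')\big).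
\]
Adding $z(g,g')$ to the first line and $z(g',g'')$ to the second gives the same result.
\end{proof}

Why the tensor product over $K^2$, rather than $\omega$ with values in $K$? By Lemma~\ref{lem:c}(d), conjugation by $\tau_a$ changes $c_0$ and $c_1$ by $\tau_a^{[2]}$ and the factor $a^{-1}$. The matrix $\tau_a^{[2]}$ has entries in $K^2$ and multiplies $\Omega$ by $a^2\in K^2$. Since $({}^ag)(0)^{[2]}=\tau_a^{[2]}g(0)^{[2]}(\tau_a^{[2]})^{-1}$, we get
\begin{equation}\label{eq:ztwist}
z({}^ag,{}^ag')=(a^{-1}\otimes a^{-1})\,a^2\,z(g,g')=\langle a\rangle z(g,g'),\qquad \langle a\rangle:=a\otimes a^{-1}\in T^*,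
\end{equation}
for $a\in K^*$. Under the multiplication map $T\to K$ the unit $\langle a\rangle$ becomes $1$, and the effect of the similitude would be lost.

\section{Trivializing the cocycle}\label{sec:triv}

We want $\theta:G\to T$ with
\begin{equation}\label{eq:theta}
\theta(gg')=\theta(g)+\theta(g')+z(g,g')\qquad(g,g'\in G).
\end{equation}
Such a $\theta$ is a homomorphism wherever $z$ vanishes, in particular on $\mathrm{Sp}_{2n}(D_K)$. To find it, let $\widetilde G=T\times G$ with product
\[
(\lambda,g)(\lambda',g')=(\lambda+\lambda'+z(g,g'),gg');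
\]
this is a group by Lemma~\ref{lem:z}. A homomorphism $G\to\widetilde G$ that lifts the identity of $G$ has the form $g\mapsto(\theta(g),g)$ with $\theta$ satisfying \eqref{eq:theta}. On a subgroup $Y\subset G$ such that $z=0$ on $Y\times Y$, the map $g\mapsto(0,g)$ is a homomorphism. So the plan is to describe $G$ as an amalgam of subgroups on which $z$ vanishes identically.

\subsection{The action on the building}

Write $\deg$ for the degree in $s$ on $K((1/s))$. Identify the standard apartment of the building of $\mathrm{Sp}_{2n}(K((1/s)))$ with $\mathbb R^n$, with origin the vertex fixed by $\mathrm{Sp}_{2n}(K[[1/s]])$. For $\xi\in\mathbb R^n$ let $\Gamma_\xi$ be the stabilizer of $\xi$ in $G=\mathrm{Sp}_{2n}(K[s])$, and let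
\[
Q=\{\xi\in\mathbb R^n:\ \xi_1\ge\dots\ge\xi_n\ge0\}.
\]

\begin{fact}[Bruhat--Tits]\label{fact:BT}
Since $\mathrm{Sp}_{2n}$ is simply connected, the stabilizer of $\xi$ in $\mathrm{Sp}_{2n}(K((1/s)))$ is generated by the diagonal symplectic matrices over $K[[1/s]]$ and the root elements $e_\rho(t)$ with $t\in K((1/s))$ and $\deg t\le\rho(\xi)$.
\end{fact}

\begin{fact}[Soul\'e \cite{Soule}; see also Margaux \cite{Margaux}]\label{fact:soule}
The sector $Q$ is a simplicial fundamental domain for the action of $G$ on the building, and $G$ is the amalgam of the stabilizers $\Gamma_\xi$, $\xi\in Q$, along their intersections: homomorphisms $\psi_\xi:\Gamma_\xi\to G'$ that agree on intersections extend uniquely to $G$. In particular the $\Gamma_\xi$ generate $G$.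
\end{fact}

The choice of the sector, and of the sign in identifying the apartment with $\mathbb R^n$, does not matter. Another choice replaces $Q$ by its image under an element of the finite Weyl group, which contains $-1$. This element is represented by a matrix in $\mathrm{Sp}_{2n}(K)\subset G$, and conjugation by that matrix turns one amalgam presentation into the other.

The stabilizers are easy to bound. Given $\xi$, let $\mathrm{wt}_i$ be the value at $\xi$ of the weight of the $i$-th of the $2n$ basis vectors, that is, $\xi_l$ for $e_l$ and $-\xi_l$ for $f_l$.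

\begin{lemma}\label{lem:deg}
Every $g\in\Gamma_\xi$ is a symplectic matrix over $K[s]$ with $\deg g_{ij}\le\mathrm{wt}_i-\mathrm{wt}_j$ for all $i,j$. In particular $g_{ij}=0$ if $\mathrm{wt}_i<\mathrm{wt}_j$.
\end{lemma}

\begin{proof}
The degree condition is stable under products, because $(\mathrm{wt}_i-\mathrm{wt}_l)+(\mathrm{wt}_l-\mathrm{wt}_j)=\mathrm{wt}_i-\mathrm{wt}_j$. The generators in Fact~\ref{fact:BT} satisfy it, since the off-diagonal entries $t$ of $e_\rho(t)$ stand in positions with $\mathrm{wt}_i-\mathrm{wt}_j=\rho(\xi)$. The inverses of these generators are again generators of the same kind.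
\end{proof}

\subsection{The case of $\mathrm{SL}_2$}\label{sub:sl2}

Let $n=1$, so $Q=[0,\infty)$. By Lemma~\ref{lem:deg} and Fact~\ref{fact:BT}, $\Gamma_0=\mathrm{SL}_2(K)$, and for $\xi>0$ the group $\Gamma_\xi$ consists of the matrices
\[
g=\begin{pmatrix}a&t\\0&a^{-1}\end{pmatrix},\qquad a\in K^*,\ t\in K[s],\ \deg t\le2\xi .
\]
So Fact~\ref{fact:soule} says that $\mathrm{SL}_2(K[s])$ is the amalgam of $\mathrm{SL}_2(K)$ and the upper triangular group $\Gamma_\infty=\bigcup_{\xi>0}\Gamma_\xi$ along the upper triangular group over $K$.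

The cocycle vanishes on both factors. On $\mathrm{SL}_2(K)$ we have $c_1=0$. For $g\in\Gamma_\infty$ as above,
\[
q(g^{-1}v)+q(v)=(a^{-1}v_1+tv_1^*)\,av_1^*+v_1v_1^*=at\,(v_1^*)^2,\qquad\text{so } c(g)=at\,e_1 .
\]
The matrices $g(0)^{[2]}$ preserve the line $Ke_1$, and $\Omega$ vanishes on $Ke_1\times Ke_1$. So $g\mapsto(0,g)$ is a homomorphism to $\widetilde G$ on each of the two factors. These homomorphisms agree on the intersection, hence extend to $\mathrm{SL}_2(K[s])\to\widetilde G$, $g\mapsto(\theta(g),g)$. This is a $\theta$ with \eqref{eq:theta} that vanishes on $\mathrm{SL}_2(K)$ and on $\Gamma_\infty$.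

Let us compute $\theta(H)$ for $H=EE'ES$. We have $\theta(S)=0$, $\theta(E)=0$, and also $\theta(E')=0$: indeed $E'=SES$, and $c(S)=0$ makes all $z$-terms with an $S$ vanish. In what follows we use only these three values and \eqref{eq:theta}. Since $z(\cdot,S)=0$,
\[
\theta(H)=\theta(EE'E)=z(E,E'E)+z(E',E).
\]
By Lemma~\ref{lem:c}(c), $c(E)=(1+sX)e_1$ and $c(E')=(1+sX)f_1$. In coordinates with respect to $e_1,f_1$,
\[
c_0(E)=(1,0),\quad c_1(E)=(X,0),\quad c_0(E')=(0,1),\quad c_1(E')=(0,X),
\]
and $E(0)^{[2]}=e_{12}(1)$, $E'(0)^{[2]}=e_{21}(1)$. Hence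
\[
z(E',E)=\Omega\big((0,X),e_{21}(1)(1,0)\big)=\Omega\big((0,X),(1,1)\big)=X\otimes1 .
\]
By \eqref{eq:ci}, $c_0(E'E)=(0,1)+e_{21}(1)(1,0)=(1,0)$, which is fixed by $e_{12}(1)$. So $z(E,E'E)=\Omega((X,0),(1,0))=0$, and
\begin{equation}\label{eq:thetaH}
\theta(H)=X\otimes1 .
\end{equation}

What is still missing? For Lemma~\ref{lem:obstruction} we need $\theta$ to vanish on the image of $\mathrm{SL}_2(K[x,y])$. We know that $\theta$ vanishes on elementary matrices, and Fact~\ref{fact:kopeiko} below provides elementary matrices, but in $\mathrm{Sp}_{2n}$ with $n\ge2$. So we need $\theta$ on $\mathrm{Sp}_{2n}(K[s])$.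

\subsection{The general case}

\begin{proposition}\label{prop:theta}
There is a function $\theta:G\to T$ that satisfies \eqref{eq:theta} and vanishes on $\Gamma_\xi$ for all $\xi\in Q$.
\end{proposition}

\begin{proof}
We look for subgroups that are large enough to contain the $\Gamma_\xi$ and on which $z$ vanishes. They combine the two factors of the case $n=1$: they are block triangular, with a middle block of constant matrices. For $0\le l\le n$ let
\[
W=W_l=\langle e_1,\dots,e_l\rangle,\qquad W^\perp=\langle e_1,\dots,e_n,f_{l+1},\dots,f_n\rangle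
\]
over $K[s]$, and let $Y_l\subset G$ be the subgroup of all $g$ with $gW=W$ (hence $gW^\perp=W^\perp$) such that the (symplectic) matrix $\bar g$ induced on $W^\perp/W$ has entries in $K$.

\emph{Step 1: $z=0$ on $Y_l\times Y_l$.} As $q$ vanishes on $W$ and $W$ is orthogonal to $W^\perp$, the restriction of $q$ to $W^\perp$ comes from a form $\bar q$ on $W^\perp/W$. So for $g\in Y_l$ and $v\in W^\perp$,
\[
\omega\big(c(g),v^{[2]}\big)=\bar q(\bar g^{-1}\bar v)+\bar q(\bar v).
\]
For $v=e_i$ with $i\le l$ the right side is $0$, so the coefficient of $f_i$ in $c(g)$ vanishes. For $v=e_i$ or $v=f_i$ with $i>l$ the right side lies in $K$, so the coefficients of $f_i$ and $e_i$ in $c(g)$ are constants. Consequently $c_1(g)\in\langle e_1,\dots,e_l\rangle_K$, and likewise $c_0(g')\in\langle e_1,\dots,e_n,f_{l+1},\dots,f_n\rangle_K$ for $g'\in Y_l$. The latter is a coordinate subspace preserved by $g(0)$, hence by $g(0)^{[2]}$, which has zeros wherever $g(0)$ has zeros. These two subspaces are orthogonal for $\Omega$. So $z(g,g')=0$.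

\emph{Step 2: each $\Gamma_\xi$ with $\xi\in Q$ lies in some $Y_l$.} Let $l$ be the number of $i$ with $\xi_i>0$. The basis vectors of positive weight are $e_1,\dots,e_l$, and those of weight $0$ are $e_i,f_i$ with $i>l$. Let $g\in\Gamma_\xi$. By Lemma~\ref{lem:deg}, $g_{ij}=0$ if $\mathrm{wt}_j>0\ge\mathrm{wt}_i$, so $gW_l\subset W_l$; the same holds for $g^{-1}$, so $gW_l=W_l$. The matrix on $W_l^\perp/W_l$ is the block of $g$ with $\mathrm{wt}_i=\mathrm{wt}_j=0$; its entries are polynomials of degree at most $0$. So $g\in Y_l$.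

\emph{Step 3.} By Steps 1 and 2 the maps $g\mapsto(0,g)$ are homomorphisms $\Gamma_\xi\to\widetilde G$ for $\xi\in Q$, and they agree on intersections. By Fact~\ref{fact:soule} they extend to a homomorphism $\psi:G\to\widetilde G$. Its composition with the projection to $G$ is the identity on the generating subgroups $\Gamma_\xi$, hence on $G$. So $\psi(g)=(\theta(g),g)$, and this $\theta$ has the required properties.
\end{proof}

\section{The homomorphism on $\mathrm{Sp}_{2n}(D_K)$}\label{sec:theta}

Let $\theta$ be as in Proposition~\ref{prop:theta}.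

\begin{proposition}\label{prop:props}
\begin{enumerate}
\item[(a)] $\theta(e_\rho(t))=0$ for every root $\rho$ and every $t\in K[s]$.
\item[(b)] $\theta$ is a homomorphism on $\mathrm{Sp}_{2n}(D_K)$, and it vanishes on $\mathrm{ESp}_{2n}(D_K)$. More generally $\theta(gg')=\theta(g)+\theta(g')$ for $g\in\mathrm{Sp}_{2n}(D_K)$ and $g'\in G$.
\item[(c)] $\theta({}^ag)=\langle a\rangle\theta(g)$ for $a\in K^*$ and $g\in G$.
\item[(d)] $\theta(\alpha)=(1+\langle b\rangle)(X\otimes1)$.
\end{enumerate}
\end{proposition}

\begin{proof}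
(a) Let $\varpi$ be a symplectic permutation matrix. Then $c(\varpi^{\pm1})=0$, so all $z$-terms with $\varpi^{\pm1}$ vanish, and $\theta(\varpi^{\pm1})=0$ since $\mathrm{Sp}_{2n}(K)\subset\Gamma_0$. Hence $\theta(\varpi g\varpi^{-1})=\theta(g)$ for all $g\in G$. Conjugation by these matrices permutes the root elements with given $t$ by permuting the $\varepsilon_i$ and changing their signs. So we may assume $\rho=2\varepsilon_1$ or $\rho=\varepsilon_1+\varepsilon_2$. Then $e_\rho(t)\in\Gamma_\xi$ for $\xi=(N,\dots,N)\in Q$ with $N\ge0$ and $2N\ge\deg t$, by Fact~\ref{fact:BT}, and $\theta$ vanishes there.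

(b) For $g\in\mathrm{Sp}_{2n}(D_K)$ the vector $c(g)$ has entries in $D_K$, so $c_1(g)=0$ and $z(g,\cdot)=0$. The vanishing on $\mathrm{ESp}_{2n}(D_K)$ follows from (a).

(c) By \eqref{eq:theta} and \eqref{eq:ztwist}, $g\mapsto\langle a\rangle^{-1}\theta({}^ag)-\theta(g)$ is a homomorphism $G\to T$. Conjugation by $\tau_a$ preserves $G$ and permutes the generators listed in Fact~\ref{fact:BT}, as it fixes diagonal matrices and multiplies the parameter $t$ of a root element by a power of $a$. So it maps $\Gamma_\xi$ to itself, and the homomorphism vanishes on $\Gamma_\xi$ for $\xi\in Q$. These groups generate $G$.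

(d) By (a), $\theta(E)=\theta(E')=0$, and $\theta(S)=0$ because $S\in\Gamma_0$. So the computation in Section~\ref{sub:sl2} applies and gives \eqref{eq:thetaH}. From $H=\alpha\cdot{}^bH$ with $\alpha\in\mathrm{SL}_2(D_K)$, parts (b) and (c) give $\theta(H)=\theta(\alpha)+\langle b\rangle\theta(H)$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

\begin{fact}[Kopeiko \cite{Kopeiko}; see also Grunewald--Mennicke--Vaserstein \cite{GMV}]\label{fact:kopeiko}
For a field $K$ and $n\ge2$, $\mathrm{Sp}_{2n}(K[x,y])=\mathrm{ESp}_{2n}(K[x,y])$.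
\end{fact}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The first statement is Lemma~\ref{lem:glue}, which applies by Lemma~\ref{lem:alpha}. Let an automorphism of $P$ have determinant $u$. By Lemma~\ref{lem:glue}, $u\in k^*$ is also the determinant of the induced matrix on $P/XP$. We must show $u\in k^2(b)$.

Fix $n\ge2$ and the function $\theta$ of Proposition~\ref{prop:theta}, and restrict it to $\mathrm{SL}_2(D_K)\subset\mathrm{Sp}_{2n}(D_K)$. By Proposition~\ref{prop:props}(b) it is a homomorphism. It satisfies the hypotheses of Lemma~\ref{lem:obstruction}. Indeed, a matrix in $\mathrm{SL}_2(K[x,y])$, viewed in $\mathrm{Sp}_{2n}(K[x,y])$, is a product of root elements by Fact~\ref{fact:kopeiko}; so its image in $\mathrm{Sp}_{2n}(D_K)$ lies in $\mathrm{ESp}_{2n}(D_K)$, where $\theta$ vanishes. A matrix in $\mathrm{SL}_2(K[x])$ is a product of elementary $2\times2$ matrices, because $K[x]$ is Euclidean, and these are root elements $e_{\pm2\varepsilon_1}(t)$. So Lemma~\ref{lem:obstruction} yields $\theta({}^u\alpha)=\theta(\alpha)$, and by Proposition~\ref{prop:props}(c),(d)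
\[
0=(1+\langle u\rangle)\,\theta(\alpha)=(1+\langle u\rangle)(1+\langle b\rangle)(X\otimes1)\quad\text{in }T=K\otimes_{K^2}K .
\]
Here $X\otimes 1$ is a unit, and $1+\langle u\rangle=(1\otimes u^{-1})(1\otimes u+u\otimes1)$, similarly for $b$. Removing units we get $(1\otimes u+u\otimes1)(1\otimes b+b\otimes1)=0$, that is,
\begin{equation}\label{eq:four}
1\otimes ub+u\otimes b+b\otimes u+ub\otimes1=0 .
\end{equation}

Suppose $u\notin k^2(b)$. Since $b\notin k^2$ and $b^2,u^2\in k^2$, we have $[k^2(b,u):k^2]=4$, so $1,b,u,bu$ are linearly independent over $k^2$. They stay independent over $K^2=k^2(X^2)$: clear denominators in a relation with coefficients in $k^2(X^2)$ and compare the coefficients of the powers of $X$. Extend $1,b,u,bu$ to a $K^2$-basis of $K$. The four tensors in \eqref{eq:four} are distinct members of the resulting $K^2$-basis of $K\otimes_{K^2}K$, so \eqref{eq:four} is false. This contradiction shows $u\in k^2(b)$. So for $u\in k^*\setminus k^2(b)$ the matrix $\mathrm{diag}(u,1)$ is not induced by an automorphism of $P$.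

Finally, if $k=\mathbb F_2(b,u)$ with indeterminates $b,u$, then $b\notin k^2$, and $k^2(b)=\mathbb F_2(b,u^2)$ does not contain $u$.
\end{proof}

\begin{remark}
The condition on $u$ is exactly what this obstruction sees. If $u=\lambda^2+\mu^2b$ with $\lambda,\mu\in k$, then $1\otimes u+u\otimes1=\mu^2(1\otimes b+b\otimes1)$, and $(1\otimes b+b\otimes1)^2=0$, so \eqref{eq:four} holds. Likewise, if $b$ were a square, then $1\otimes b+b\otimes1=0$ and $\theta(\alpha)$ would vanish. The factor $X\otimes1$ comes from the linear term of $r=1+sX$: this term vanishes at $X=0$, so that $\alpha|_{X=0}=1$ and $P/XP$ is free, while $X\ne0$ in $K$ makes $\theta(H)$ a unit.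
\end{remark}

\section{Dimension, index, finite type: proof of Theorem~\ref{thm:dim}}\label{sec:dim}

\textbf{(a)} Let $\dim A\le1$ and $R=A[X]$. The rank of $P$ is locally constant, so it is constant on the parts of $\operatorname{Spec}R$ cut out by finitely many orthogonal idempotents of $R$. We claim that all idempotents of $R$ lie in $A$. If $A$ is reduced, a polynomial $f\ne0$ with $f^2=f$ has degree $0$, since the leading coefficient of $f$ has nonzero square. In general, let $N$ be the nilradical of $A$; that of $R$ is $NR$. The image of an idempotent $f\in R$ in $R/NR=(A/N)[X]$ lies in $A/N$ and lifts to an idempotent $e$ of $A$. As idempotents lift uniquely modulo the nilradical of $R$, we get $f=e$. So $A$ is a finite product of rings over each of which $P$ has constant rank $r$, and we may treat each factor separately. For $r=0$ there is nothing to prove, and $r=1$ was treated in Section~1. If $r\ge2$, then $r\ge\dim A+1$ and surjectivity is the partial answer recorded in \cite{ProjCI}.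

\medskip
\textbf{(b)} Let $A,P$ be as in Theorem~\ref{thm:main}, with $u\in k^*\setminus k^2(b)$. Put $A_d=A[t_1,\dots,t_{d-2}]$ and $P_d=P\otimes_AA_d$. Then $A_d$ is a noetherian domain of dimension $d$, $P_d$ is projective of rank $2$ over $A_d[X]$, and $P_d/XP_d=A_d^2$. If $\mathrm{diag}(u,1)$ lifted to an automorphism of $P_d$, specializing at $t_1=\dots=t_{d-2}=0$ would give a lift to $P$, which does not exist. Together with (a) this gives the equivalence with $d\le1$. For $d=2$ the rank of $P$ is $2=d$.

\medskip
\textbf{(c)} By Theorem~\ref{thm:main}, the image of $\operatorname{Aut}(P)$ lies in the kernel of the surjection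
\[
\mathrm{GL}_2(A)\xrightarrow{\ \det\ }A^*=k^*\longrightarrow k^*/k^2(b)^*.
\]
Let $k=\mathbb F_2(b,u_1,u_2,\dots)$ with independent indeterminates. Then $k^2(b)=\mathbb F_2(b,u_1^2,u_2^2,\dots)$, and for $i\ne j$ the element $u_iu_j^{-1}=u_j^{-2}u_iu_j$ is not in it. So the classes of the $u_i$ in $k^*/k^2(b)^*$ are distinct, and the image has infinite index.

\medskip
\textbf{(d)} Let $A_0=\mathbb F_2[b^{\pm1},u^{\pm1}]$ with indeterminates $b,u$, and
\[
A'=A_0[x]+h\,A_0[x,y]\cong A_0[x,h,\eta]/(\eta^2+h^3+x^3h^2).
\]
This is a domain of finite type over $\mathbb F_2$, finite over $A_0[x,h]$, hence of dimension $4$. The coefficients of $\alpha$ in \eqref{eq:alpha} lie in $A_0$, and $\det\alpha=1$, so the same patching gives a projective $A'[X]$-module $P'$ of rank $2$, and $P'/XP'=A'^2$ as in Lemma~\ref{lem:glue}. A lift of $\mathrm{diag}(u,1)\in\mathrm{GL}_2(A')$ would be a pair $(\beta,\gamma)$ of invertible matrices over $A_0[x,y,X]$ and $A_0[x,X]$ with $\bar\beta=\alpha\gamma\alpha^{-1}$ and $\beta(0)=\mathrm{diag}(u,1)$. Viewed over $k=\mathbb F_2(b,u)\supset A_0$,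 this pair would be a lift of $\mathrm{diag}(u,1)$ for the module $P$ of Theorem~\ref{thm:main}, which does not exist. \qed

\begin{remark}
All examples above have characteristic $2$ and rank $2$. Characteristic $2$ is essential to the construction in two ways: for $r^2\equiv1$ modulo $s^2$ in the definition of $\alpha$, and for the existence of the crossed homomorphism $c$. We do not determine here what happens when $2$ is invertible in $A$, nor for ranks $3\le r\le d$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{GMV} Grunewald, Mennicke, Vaserstein, Math.\ Z.\ 206 (1991).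

\bibitem{Kopeiko} Kopeiko, \emph{The stabilization of symplectic groups over a polynomial ring}, Math.\ USSR Sb.\ 34 (1978) 655--669.

\bibitem{Margaux} Margaux, Algebra Number Theory 3 (2009) 393--409.

\bibitem{Milnor} Milnor, \emph{Introduction to Algebraic $K$-Theory}, \S2.

\bibitem{ProjCI} \emph{Projective Modules And Complete Intersections}, https://mandal.ku.edu/talks/ProjCI.pdf

\bibitem{Soule} Soul\'e, \emph{Chevalley groups over polynomial rings}, in: Homological Group Theory, LMS LNS 36 (1979) 359--367.

\end{thebibliography}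

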